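\title{Absolute Borel vector spaces that are not homeomorphic to convex subsets of Hilbert or normed spaces}

\begin{abstract}
We construct a separable normed space that is an absolute Borel set and is not homeomorphic to any convex subset of a Hilbert space, and a separable locally convex metric vector space that is an absolute Borel set and is not homeomorphic to any convex subset of a normed space. The first space is a linear subspace of $c_0$, and the result extends to all normed targets whose completion has finite cotype. The second is a linear subspace of $(c_0)^{\mathbb N}$, and the result extends to convex subsets of metrizable locally convex spaces that have a nonempty bounded relatively open subset. Both spaces are spanned by a linearly independent family indexed by a Polish space built from Cook continua. The rigidity of these continua forces every homeomorphism onto a convex set to be approximately additive modulo a compact set, and this contradicts the geometry of the target.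
\end{abstract}

\section{The problem and the results}

All vector spaces are real, and $\mathbb N=\{1,2,\dots\}$.

Every separable metrizable space embeds topologically in the Hilbert space $\ell_2$. For a separable metrizable vector space it is natural to ask for more, namely for an embedding whose image is convex. The embedding need not be linear, and nonlinear maps change the geometry with ease. The map $(x_n)\mapsto(\operatorname{sgn}(x_n)|x_n|^{1/2})$ is a homeomorphism of $\ell_1$ onto $\ell_2$: for real $a,b$ one has $|\operatorname{sgn}(a)|a|^{1/2}-\operatorname{sgn}(b)|b|^{1/2}|^2\le2|a-b|$ and $\bigl|a|a|-b|b|\bigr|\le|a-b|(|a|+|b|)$. The map $(x_n)\mapsto(2^{-n}\arctan x_n)$ sends $\mathbb R^{\mathbb N}$, with the product topology, homeomorphically onto the convex set $\{z\in\ell_2:|z_n|<2^{-n-1}\pi\text{ for all }n\}$, on which norm convergence and coordinatewise convergence agree because the tails are uniformly small. Nevertheless, Marciszewski showed that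
\begin{itemize}
\item[(a)] there is a separable normed space that is not homeomorphic to any convex subset of Hilbert space, and
\item[(b)] there is a separable locally convex metric vector space that is not homeomorphic to any convex subset of a normed space.
\end{itemize}

How complicated must such spaces be? A separable metrizable space $X$ is an \emph{absolute Borel set} if $X$ is a Borel subset of every separable metrizable space in which it is embedded; equivalently, if $X$ is a Borel subset of some (and then of every) completely metrizable separable space containing it. The notion measures, intrinsically, whether $X$ can be obtained from open sets by countable operations. Complete spaces such as $\ell_1$ and $\mathbb R^{\mathbb N}$ are absolute Borel sets, and so are $\sigma$-compact ones. The question whether there are examples as in (a) and (b) that are absolute Borel sets is posed in \cite{IDT}. One might guess that there are none. An example has to defeat all homeomorphisms onto all convex sets, and one could expect that this is possible only by defeating them one at a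 time, with no control over the descriptive complexity of the result. We show that the answer is yes in both cases.

Recall that a Banach space $\hat Z$ has \emph{cotype} $s$, where $2\le s<\infty$, if there is a constant $C$ such that
\[
\Bigl(\sum_{j\le N}\|z_j\|^s\Bigr)^{1/s}\le C\Bigl(2^{-N}\sum_{\epsilon\in\{\pm1\}^N}\Bigl\|\sum_{j\le N}\epsilon_jz_j\Bigr\|^2\Bigr)^{1/2}
\]
for all $N$ and all $z_1,\dots,z_N\in\hat Z$, and \emph{finite cotype} if this holds for some such $s$. Hilbert spaces have cotype $2$, with equality for $C=1$. The spaces $L_p(\mu)$, $1\le p<\infty$, have finite cotype. The space $c_0$ does not, as its unit vectors show. A subset of a locally convex space is \emph{bounded} if every continuous seminorm is bounded on it.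

\begin{theorem}\label{thm:normed}
There is a linear subspace $E_1$ of $c_0\times c_0(\mathbb N^2)\cong c_0$ that is an absolute Borel set and
\begin{itemize}
\item[(a)] is not homeomorphic to any convex subset of a Hilbert space;
\item[(b)] is not homeomorphic to any convex subset of a normed space whose completion has finite cotype.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:lc}
There is a linear subspace $E_2$ of $c_0\times c_0(\mathbb N)^{\mathbb N}\cong(c_0)^{\mathbb N}$ that is an absolute Borel set and
\begin{itemize}
\item[(a)] is not homeomorphic to any convex subset of a normed space;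
\item[(b)] is not homeomorphic to any convex subset $\Omega$ of a metrizable locally convex space such that some nonempty relatively open subset of $\Omega$ is bounded.
\end{itemize}
\end{theorem}

Thus $E_1$ is a separable normed space and $E_2$ is a separable locally convex metrizable vector space, and parts (a) answer the two questions. The hypotheses in parts (b) cannot simply be dropped. The space $E_1$ is linearly homeomorphic to a subspace of every Banach space that contains an isomorphic copy of $c_0$, and $E_2$ is a convex subset of itself. Normed targets that fail finite cotype but do not contain $c_0$ are not treated here.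

The two homeomorphisms in the first paragraph distort each coordinate by a homeomorphism of the line. Our spaces are built so that no such distortion is available: the coordinates run through pieces of a Cook continuum, whose subcontinua admit no continuous maps into it except constants and inclusions. One compact object supplies all the rigidity, and this is why the spaces are Borel. Section~\ref{sec:model} explains the mechanism on a linear model. Sections~\ref{sec:continua} and~\ref{sec:spaces} contain the facts on continua and the construction. Sections~\ref{sec:bary} and~\ref{sec:add}, common to both theorems, derive approximate additivity from rigidity. Sections~\ref{sec:lc}, \ref{sec:hilbert} and~\ref{sec:cotype} draw the contradictions.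

\section{A linear model}\label{sec:model}

Let $c_{00}$ be the space of finitely supported sequences with the norm $\|\cdot\|_\infty$ and unit vectors $\mathbf e_r$. Let $Z$ be a normed space and $F:c_{00}\to Z$ a map such that
\begin{equation}\label{eq:model}
F(y_1)+F(y_2)+F(y_3)=0\quad\text{whenever}\quad y_1+y_2+y_3=0 .
\end{equation}
The triples $(0,0,0)$, $(y,-y,0)$ and $(y,y',-y-y')$ show in turn that $F(0)=0$, that $F$ is odd and that $F$ is additive. The analogue of \eqref{eq:model} for two points would say only that $F$ is odd, which the homeomorphism of $\ell_1$ onto $\ell_2$ also is. This is why triples appear throughout the paper.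

\emph{Model A: $F$ is bounded on all of $c_{00}$.} Then $F=0$, since $F(ny)=nF(y)$. The following form of the argument survives perturbation. Let $A=F(c_{00})$, let $\xi\in Z^*$, and let $\omega=\sup\xi(A-A)<\infty$ be the width of $A$ in the direction $\xi$. By \eqref{eq:model}, $A+A\subset-A$. The width of $A+A$ is $2\omega$ and that of $-A$ is $\omega$, so $\omega=0$. As $\xi$ is arbitrary, $A$ is the single point $0$.

\emph{Model B: $Z$ is a Hilbert space and $\|F(y)\|\le B$ for $\|y\|_\infty\le1$.} For all signs, $\|\sum_{r\le N}\epsilon_r\mathbf e_r\|_\infty=1$, so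
\[
\sum_{r\le N}\|F(\mathbf e_r)\|^2=2^{-N}\sum_{\epsilon}\Bigl\|\sum_{r\le N}\epsilon_rF(\mathbf e_r)\Bigr\|^2\le B^2 ,
\]
and $F(\mathbf e_r)\to0$. Adding disjointly supported vectors costs nothing in $c_0$ but increases the norm in Hilbert space.

In both models $F(\mathbf e_r)\to F(0)$ while $\|\mathbf e_r\|_\infty=1$, so $F$ is not a topological embedding. Model B is the situation of $E_1$: a continuous map into a normed space is bounded on a small ball. Model A is the situation of $E_2$: a neighborhood in $(c_0)^{\mathbb N}$ restricts only finitely many factors, so a continuous map into a normed space is bounded on a translate of a whole factor $c_0$.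

It remains to see how a mere homeomorphism $h$ of a vector space $E$ onto a convex set can be made to satisfy something like \eqref{eq:model}. Convexity provides one operation on $E$, the $h$-barycenter
\[
(z_1,z_2,z_3)\mapsto h^{-1}\bigl(\tfrac13(h(z_1)+h(z_2)+h(z_3))\bigr).
\]
If the barycenters of a sequence of triples approach a compact set $\Sigma\subset E$, then the sums $h(z_1)+h(z_2)+h(z_3)$ approach the compact set $T=3h(\Sigma)$. This is \eqref{eq:model} with $0$ replaced by $T$, and a compact error is harmless because the final contradiction concerns infinitely many uniformly separated points. So we need a space $E$ in which the barycenter can be computed for every $h$.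

We take $E$ to be the span of linearly independent vectors $e(x)$, where $x$ runs through a subset $\Gamma$ of a product of rigid continua. The barycenter of $e(x_1),e(x_2),e(x_3)$ is a finite sum $\sum_p\mu_pe(v_p)$. By the Baire category theorem, $\mu_p$ and $v_p$ are continuous functions of the triple on some open set. By rigidity, each coordinate of $v_p$ is constant or is copied from one of the $x_i$. The vector $e(x)$ records certain heights of the coordinates of $x$, and a part $y(x)\in c_{00}$ of these heights enters the barycenter linearly: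
\[
\text{barycenter}=(\text{element of }\Sigma)+\gamma_1y(x_1)+\gamma_2y(x_2)+\gamma_3y(x_3)+(\text{small error}).
\]
The real situation differs from the model in three further ways. The three points range over three different sets. The weights $\gamma_i$ depend on the triple and are only known to be almost constant and nonzero. And the equation $\sum_i\gamma_iy(x_i)=0$ must be solved in continua that contain no arcs.

\section{Continua}\label{sec:continua}

A \emph{continuum} is a nonempty compact connected metrizable space; it is \emph{nondegenerate} if it has more than one point, and then it has no isolated points. The source of rigidity is the following theorem of Cook \cite{Cook}; a full proof is also given in \cite[Appendix A]{PT}.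

\begin{theorem}\label{thm:cook}
There is a nondegenerate continuum $\mathbf C$ such that for every subcontinuum $K\subset\mathbf C$, every continuous map $K\to\mathbf C$ is constant or is the inclusion.
\end{theorem}

We fix such a \emph{Cook continuum} $\mathbf C$ and a metric on it. It contains no arc, since an arc can be reversed. On an interval two variables can be mixed, for instance by averaging them. The next lemma says that in $\mathbf C$ they cannot.

\begin{lemma}\label{lem:proj}
Let $K\subset\mathbf C$ be a nondegenerate subcontinuum. Every continuous map $\chi:K^N\to\mathbf C$ is constant or a coordinate projection.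
\end{lemma}

\begin{proof}
When all variables but one are fixed, $\chi$ is constant or the inclusion in the remaining variable. If it is always constant, then $\chi$ is constant, since any two points of $K^N$ are joined by changing one coordinate at a time. Otherwise, after renumbering, $\chi(x,b_2,\dots,b_N)=x$ for all $x\in K$ and some fixed $b_2,\dots,b_N$. We claim that $b_2$ may be replaced by any $b'\in K$. For $x\ne b_2$, the map $y\mapsto\chi(x,y,b_3,\dots,b_N)$ has the value $x\neq b_2$ at $y=b_2$, so it is not the inclusion and is constantly $x$. Hence the map $x\mapsto\chi(x,b',b_3,\dots,b_N)$ fixes every $x\ne b_2$. As $K$ is infinite, this map is not constant, so it is the inclusion. Replacing $b_2,\dots,b_N$ one after the other shows that $\chi$ is the first projection.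
\end{proof}

We also use \emph{boundary bumping}: if $G$ is a nonempty proper open subset of a continuum, then each component of $\overline G$ meets the boundary of $G$. It yields infinitely many pairwise disjoint nondegenerate subcontinua of $\mathbf C$. Indeed, fix $x_0\in\mathbf C$. The distance to $x_0$ takes all values in some interval $[0,\delta]$ with $\delta>0$. Choose $x_j$ at distance $2^{-j}\delta$ from $x_0$, and let $G_j$ be the open ball of radius $2^{-j-2}\delta$ about $x_j$. On $\overline{G_j}$ the distance to $x_0$ lies in $[\frac34 2^{-j}\delta,\frac54 2^{-j}\delta]$, and these intervals are disjoint and miss $0$. The component of $\overline{G_j}$ containing $x_j$ meets the boundary of $G_j$, so it is nondegenerate.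

Finally, products of continua must serve as substitutes for cubes. The Poincar\'e--Miranda theorem says: if $H_1,\dots,H_N$ are continuous real functions on $[0,1]^N$ with $H_j\le0$ where $t_j=0$ and $H_j\ge0$ where $t_j=1$, then the $H_j$ have a common zero. It extends to continua by approximating them with paths.

\begin{lemma}\label{lem:PM}
Let $K_1,\dots,K_N$ be continua and $Q=\prod_jK_j$.
\begin{itemize}
\item[(i)] Let $A_j,B_j\subset K_j$ be nonempty and closed, and let $G_j:Q\to\mathbb R$ be continuous with $G_j(x)\le0$ if $x_j\in A_j$ and $G_j(x)\ge0$ if $x_j\in B_j$ $(j\le N)$. Then the $G_j$ have a common zero.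
\item[(ii)] If all $K_j$ are nondegenerate, then $Q$ does not embed in $\mathbb R^{N-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Regard each $K_j$ as a subset of $\ell_2$ and extend $G_j$ to a continuous function $\tilde G_j$ on $(\ell_2)^N$. Let $\eta>0$. By compactness of $Q$ there is $\delta>0$ such that $|\tilde G_j(x)-G_j(x')|\le\eta$ for all $j$ whenever $x'\in Q$ and $\|x_i-x'_i\|<\delta$ for all $i$. The open $\delta$-neighborhood of $K_j$ in $\ell_2$ is open and connected, so it contains a path $p_j:[0,1]\to\ell_2$ from a point $a_j\in A_j$ to a point $b_j\in B_j$. Put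
\[
H_j(t)=\tilde G_j(p_1(t_1),\dots,p_N(t_N))+\eta(2t_j-1),\qquad t\in[0,1]^N .
\]
If $t_j=0$, choose $x'\in Q$ with $x'_j=a_j$ and $\|p_i(t_i)-x'_i\|<\delta$ for all $i$; then $H_j(t)\le G_j(x')+\eta-\eta\le0$. If $t_j=1$, the same choice with $x'_j=b_j$ gives $H_j(t)\ge G_j(x')-\eta+\eta\ge0$. Let $t$ be a common zero of the $H_j$ and choose $x'\in Q$ with $\|p_i(t_i)-x'_i\|<\delta$ for all $i$. Then $|G_j(x')|\le2\eta$ for all $j$. Now let $\eta\to0$ and use the compactness of $Q$.

(ii) A \emph{partition} between disjoint closed sets $A,B\subset Q$ is a closed set $P$ such that $Q\setminus P$ is the disjoint union of open sets $G^-\supset A$ and $G^+\supset B$. The theorem on partitions \cite[Theorem 1.7.9]{Eng} says that if $\dim Q\le N-1$, then for any $N$ pairs of disjoint closed sets there are partitions between them with empty intersection. Suppose that $Q$ embeds in $\mathbb R^{N-1}$, so that $\dim Q\le N-1$. Take disjoint nonempty closed sets $A_j,B_j\subset K_j$ and partitions $P_j$ between $\{x_j\in A_j\}$ and $\{x_j\in B_j\}$ with $\bigcap_jP_j=\emptyset$, and let $G_j^\pm$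 be the corresponding open sets. Each $P_j$ is nonempty because $Q$ is connected. The function $G_j$ equal to $\pm\operatorname{dist}(\cdot,P_j)$ on $G_j^\pm$ and to $0$ on $P_j$ is continuous, has zero set $P_j$ and satisfies the sign conditions of (i). So $\bigcap_jP_j\ne\emptyset$, a contradiction.
\end{proof}

\section{The spaces $E_1$ and $E_2$}\label{sec:spaces}

We construct both spaces at once. Let $\mathcal N=\{1\}$ in \emph{case 1} and $\mathcal N=\mathbb N$ in \emph{case 2}.

\subsection*{Coordinates and heights}
Let $\Lambda=\mathbb N\times\mathbb N\times\mathcal N\times\{+,-\}$. We write its elements as $\alpha=(q,r,n,\pm)$ and call $q$ the \emph{class} of $\alpha$. Let $(C_\alpha)_{\alpha\in\Lambda}$ be pairwise disjoint nondegenerate subcontinua of $\mathbf C$. Fix a \emph{base point} $o_\alpha\in C_\alpha$, and for $\alpha=(q,r,n,\pm)$ let the \emph{height} $\lambda_\alpha:C_\alpha\to[0,n]$ be the distance to $o_\alpha$, multiplied by the constant that makes $\max\lambda_\alpha=n$. For $0<u\le n$ let $C_\alpha(u)$ be the component of $\{\lambda_\alpha\le u\}$ containing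 $o_\alpha$. These continua increase with $u$, $C_\alpha(n)=C_\alpha$, and
\begin{equation}\label{eq:heights}
\lambda_\alpha(C_\alpha(u))=[0,u].
\end{equation}
Indeed, by boundary bumping the component of $\overline{\{\lambda_\alpha<u\}}$ containing $o_\alpha$ has a point of height $u$, and it lies in $C_\alpha(u)$; now use connectedness.

Let $M=\prod_\alpha C_\alpha$, a compact metrizable space. For $x\in M$ write $\lambda_\alpha(x)=\lambda_\alpha(x_\alpha)$ and $\lambda(x)=(\lambda_\alpha(x))_\alpha$. For a real family $\mathbf a=(\mathbf a_\alpha)_{\alpha\in\Lambda}$ put $\|\mathbf a\|_{q,r}=\sum_{n\in\mathcal N}(|\mathbf a_{(q,r,n,+)}|+|\mathbf a_{(q,r,n,-)}|)$.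
\begin{itemize}
\item In case 1, $Y=c_0(\mathbb N^2)$, and $\mathcal E$ is the space of all $\mathbf a$ with $(\|\mathbf a\|_{q,r})_{q,r}\in Y$, normed by $\sup_{q,r}\|\mathbf a\|_{q,r}$.
\item In case 2, $Y=c_0(\mathbb N)^{\mathbb N}$ is the space of families $(w_{q,r})$ all of whose rows $(w_{q,r})_r$ lie in $c_0$, with the seminorms $\sup_r|w_{q,r}|$, $q\in\mathbb N$; and $\mathcal E$ is the space of all $\mathbf a$ with $(\|\mathbf a\|_{q,r})_{q,r}\in Y$, with the seminorms $\sup_r\|\mathbf a\|_{q,r}$, $q\in\mathbb N$.
\end{itemize}
In both cases $Y$ and $\mathcal E$ are separable and completely metrizable. Let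
\[
\Gamma=\{x\in M:\lambda(x)\in\mathcal E\},
\]
with the topology induced by the injection $x\mapsto(x,\lambda(x))\in M\times\mathcal E$. For $x\in\Gamma$ define the total and the signed heights
\[
\ell_{q,r}(x)=\|\lambda(x)\|_{q,r},\qquad s_{q,r}(x)=\sum_{n\in\mathcal N}\bigl(\lambda_{(q,r,n,+)}(x)-\lambda_{(q,r,n,-)}(x)\bigr).
\]
The two signs let $s_{q,r}$ take values of both signs, which is needed to solve a linear equation with weights of unknown sign. The index $n$ in case 2 lets $s_{q,r}$ take arbitrarily large values, as Model A requires. A point $x\in M$ is of \emph{finite type} if $x_\alpha=o_\alpha$ for all but finitely many $\alpha$; such points lie in $\Gamma$.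

\begin{lemma}\label{lem:gamma}
\begin{itemize}
\item[(i)] If $x\in\Gamma$ and $\Phi\subset\Lambda$ is finite, the map $\prod_{\alpha\in\Phi}C_\alpha\to\Gamma$ that replaces the coordinates of $x$ in $\Phi$ by the given ones is continuous.
\item[(ii)] $\Gamma$ is a Polish space without isolated points.
\item[(iii)] The points of finite type are dense in $\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Only finitely many heights change, and they change continuously.

(ii) If $x^j\in\Gamma$, $x^j\to x$ in $M$ and $\lambda(x^j)\to\mathbf a$ in $\mathcal E$, then $\mathbf a_\alpha=\lim_j\lambda_\alpha(x^j)=\lambda_\alpha(x)$ for all $\alpha$, so $x\in\Gamma$ and $\mathbf a=\lambda(x)$. Thus $\Gamma$ is closed in the Polish space $M\times\mathcal E$. By (i) with $\Phi=\{\alpha\}$ it has no isolated points, because $C_\alpha$ has none.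

(iii) Enumerate $\Lambda$, and let $x^j$ agree with $x\in\Gamma$ in the first $j$ coordinates and with the base points elsewhere. Then $x^j\to x$ in $M$, and $\|\lambda(x^j)-\lambda(x)\|_{q,r}\le\ell_{q,r}(x)$ tends to $0$ as $j\to\infty$ for each $(q,r)$, as a tail of a convergent series. Given $\eta>0$, only finitely many $(q,r)$ (in case 2: finitely many $r$ for each given $q$) have $\ell_{q,r}(x)\ge\eta$. Hence $\lambda(x^j)\to\lambda(x)$ in $\mathcal E$.
\end{proof}

Two facts about $Y$ hold in both cases, directly from the definitions.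
\begin{itemize}
\item[(Y1)] If $w^j\to0$ in $Y$, then $\sup_r|w^j_{q,r}|\to0$ for each $q$.
\item[(Y2)] If $v\in\Gamma$, $\eta_j\to0$ and $|w^j_{q,r}|\le\eta_j\ell_{q,r}(v)$ for all $j,q,r$, then $w^j\to0$ in $Y$.
\end{itemize}

\subsection*{Independence and weights}
Let $(\theta_n)_{n\ge1}$ be dense in the unit ball of the space $C(M)$ of continuous real functions on $M$, and put
\[
\iota(x)=(2^{-n}\theta_n(x))_n\in c_0,\qquad\rho(x,x')=\sum_n2^{-n}|\theta_n(x)-\theta_n(x')| .
\]
The $\theta_n$ separate points, so $\rho$ is a compatible metric on the compact space $M$ and $\iota$ is an embedding. The set $\iota(M)$ is linearly independent: if $\sum_p\mu_p\iota(v_p)=0$ with distinct $v_p$, then $\sum_p\mu_p\theta(v_p)=0$ for all $\theta\in C(M)$ by density, and a function $\theta$ vanishing at all $v_p$ but one shows that each $\mu_p$ is $0$.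

In the barycenter, a height of $x_i$ will be copied into several of the points $v_p$, say those with $p\in P$. Without further precaution it would enter with the coefficient $\sum_{p\in P}\mu_p$, and nothing prevents this sum from vanishing. We therefore multiply the heights of class $q$ by a weight $\omega_q$, chosen from a family so rich that for every finite sum some weight avoids cancellation. Let $(\zeta_q)_{q\in\mathbb N}$ be distinct numbers that are dense in $(0,1)$, and put
\[
\omega_q(x)=\sum_n\zeta_q^{\,n}2^{-n}\theta_n(x).
\]
Then $|\omega_q|\le1$ and $|\omega_q(x)-\omega_q(x')|\le\rho(x,x')$, uniformly in $q$.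

\subsection*{The spaces}
For $x\in\Gamma$ let $\varphi(x)=(\omega_q(x)s_{q,r}(x))_{q,r}$. It lies in $Y$ because $|\varphi(x)_{q,r}|\le\ell_{q,r}(x)$, and $\varphi:\Gamma\to Y$ is continuous because
\[
|\varphi(x)_{q,r}-\varphi(x')_{q,r}|\le\rho(x,x')\,\ell_{q,r}(x)+\|\lambda(x)-\lambda(x')\|_{q,r}.
\]
Let
\[
e(x)=(\iota(x),\varphi(x)),\qquad E=\operatorname{span}e(\Gamma)\subset c_0\times Y ,
\]
and let $E_1$, $E_2$ be the spaces $E$ of cases 1 and 2. The map $e:\Gamma\to E$ is continuous and injective. It is not an embedding, since it sees only the signed heights; Lemma~\ref{lem:pm} exploits this. Let $\operatorname{pr}:c_0\times Y\to c_0$ be the projection, and write $z_{q,r}$ for the entries of the $Y$-component of $z\in c_0\times Y$. By the independence of $\iota(M)$, the map $\operatorname{pr}$ is injective on $E$, and every nonzero $z\in E$ has a representation $z=\sum_{p\le l}\mu_pe(v_p)$ with $\mu_p\ne0$ and distinct $v_p\in\Gamma$, unique up to order.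

\begin{proposition}\label{prop:borel}
$E$ is an absolute Borel set.
\end{proposition}

\begin{proof}
The Lusin--Souslin theorem says that a continuous map between Polish spaces that is injective on a Borel set sends this set to a Borel set. Let $(G_n)$ be a countable base of $\Gamma$. The map $x\mapsto(1_{G_n}(x))_n\in\{0,1\}^{\mathbb N}$ is Borel and injective, so the lexicographic order induces a Borel linear order $\prec$ on $\Gamma$. For $l\ge1$ the continuous map $(\mu,x)\mapsto\sum_p\mu_pe(x_p)$ from $\mathbb R^l\times\Gamma^l$ to $c_0\times Y$ is injective on the Borel set where all $\mu_p\neq0$ and $x_1\prec\dots\prec x_l$. The space $E$ is the union of $\{0\}$ and the images of these countably many sets, so it is Borel in the Polish space $c_0\times Y$.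
\end{proof}

\section{The barycenter map}\label{sec:bary}

In this section and the next, both cases are treated together, under the following assumptions: $Z$ is a metrizable locally convex space, $h$ is a homeomorphism of $E$ onto a convex set $\Omega\subset Z$, $f=h\circ e:\Gamma\to Z$, and $U\subset\Gamma$ is a nonempty open set. A number $L\in(1,2]$ is fixed in advance; it is the factor by which the weights $\gamma_i$ will be allowed to vary. All points considered lie in $U$. In the final sections $U$ is chosen so that $f(U)$ is bounded, but boundedness is not used before then.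

Define
\[
g:\Gamma^3\to E,\qquad g(x_1,x_2,x_3)=h^{-1}\bigl(\tfrac13(f(x_1)+f(x_2)+f(x_3))\bigr).
\]
This definition is the only use of the convexity of $\Omega$. The map $g$ is continuous, and it is injective in each variable separately because $f$ is injective.

\begin{example}\label{ex:ball}
In case 1 let $Z=E_1$ and $h(z)=z/(1+\|z\|)$, a homeomorphism onto the open unit ball with inverse $z\mapsto z/(1-\|z\|)$. Then $g(x)=\sum_{p=1}^3\mu_p(x)e(x_p)$, where $\mu_p(x)^{-1}=3(1+\|e(x_p)\|)(1-\|z\|)$ and $z=\frac13\sum_if(x_i)$. So the representing points are copies of the $x_i$, while the coefficients depend on the whole triple. We show that every $h$ behaves in a similar way, coordinate by coordinate.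
\end{example}

\subsection*{Local form}
The number of terms in the representation of $g(x)$ need not be locally constant, but it is constant, with continuous data, on some open set.

\begin{lemma}\label{lem:local}
There are $l,m\in\mathbb N$, a nonempty open set $O\subset U^3$ and continuous maps $\mu_p:O\to\mathbb R$, $v_p:O\to M$ $(p\le l)$ such that for $x\in O$ the points $v_p(x)$ are distinct and lie in $\Gamma$, $\frac1m\le|\mu_p(x)|\le m$, and $g(x)=\sum_{p\le l}\mu_p(x)e(v_p(x))$.
\end{lemma}

\begin{proof}
For $m,l\ge1$ let $\mathcal D_{m,l}$ be the compact set of all $(\mu,v)\in\mathbb R^l\times M^l$ with $\frac1m\le|\mu_p|\le m$ and $\rho(v_p,v_{p'})\ge\frac1m$ for $p\ne p'$. Let $\mathcal L_{m,l}$ be its image under the continuous map $\Xi(\mu,v)=\sum_p\mu_p\iota(v_p)$. By independence, two elements of $\mathcal D_{m,l}$ with the same image differ by a permutation of the indices. The compact sets $\mathcal L_{m,l}$ and $\{0\}$ cover $\operatorname{span}\iota(M)$, so their closed preimages under $\operatorname{pr}\circ g$ cover the Polish space $U^3$. By the Baire category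 theorem one preimage has nonempty interior $O_0$. It is not the preimage of $\{0\}$: since $\Gamma$ has no isolated points, $O_0$ contains two triples that differ only in the first point, and $\operatorname{pr}\circ g$ takes different values at them. So $\operatorname{pr}g(O_0)\subset\mathcal L_{m,l}$ for some $m,l$.

Fix $x^0\in O_0$ and $(\mu^0,v^0)\in\mathcal D_{m,l}$ with $\Xi(\mu^0,v^0)=\operatorname{pr}g(x^0)$. Let $\mathcal D'$ be the compact set of $(\mu,v)\in\mathcal D_{m,l}$ with $\rho(v_p,v_p^0)\le\frac1{3m}$ for all $p$. The map $\Xi$ is injective on $\mathcal D'$: if $(\mu,v)$ and $(\mu',v')$ in $\mathcal D'$ differ by a permutation $\pi$, then $\rho(v_p,v_{\pi(p)})=\rho(v_p,v'_p)\le\frac2{3m}<\frac1m$, so $\pi(p)=p$. Hence $\Xi$ maps $\mathcal D'$ homeomorphically onto its image. Let $\mathcal D''$ be the set of $(\mu,v)\in\mathcal D_{m,l}$ for which no permutation $\pi$ satisfies $\rho(v_{\pi(p)},v_p^0)<\frac1{3m}$ for all $p$. It is compact, $\operatorname{pr}g(x^0)\notin\Xi(\mathcal D'')$, and $\mathcal L_{m,l}\setminus\Xi(\mathcal D'')\subset\Xi(\mathcal D')$. So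 $O=\{x\in O_0:\operatorname{pr}g(x)\notin\Xi(\mathcal D'')\}$ is an open neighborhood of $x^0$, and $(\mu(x),v(x))=(\Xi|_{\mathcal D'})^{-1}(\operatorname{pr}g(x))$ is continuous on $O$. Finally, $g(x)\in E$ has a representation with points of $\Gamma$; applying $\operatorname{pr}$ and using independence, we see that it is the representation just found.
\end{proof}

The maps $v_p$ are continuous into $M$, not necessarily into $\Gamma$. Several sequences below do not converge in $\Gamma^3$, and for them continuity of $\mu_p$ is replaced by the following observation.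

\begin{lemma}\label{lem:coef}
Let $x^j\in O$. If $v_p(x^j)\to v_p^*$ in $M$ with distinct $v_1^*,\dots,v_l^*$, and $\operatorname{pr}g(x^j)\to\sum_p\mu_p^*\iota(v_p^*)$, then $\mu_p(x^j)\to\mu_p^*$ for all $p$.
\end{lemma}

\begin{proof}
The vectors $(\mu_p(x^j))_p$ are bounded, and every limit point $(\mu_p)_p$ satisfies $\sum_p\mu_p\iota(v_p^*)=\sum_p\mu_p^*\iota(v_p^*)$, so it equals $(\mu_p^*)_p$.
\end{proof}

\subsection*{No cancellation}
By Lemma~\ref{lem:gamma}(iii) fix $d=(d_1,d_2,d_3)\in O$ with all $d_i$ of finite type. For $\emptyset\ne P\subset\{1,\dots,l\}$ consider the power series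
\[
F_P(\zeta)=\sum_n\zeta^n2^{-n}\sum_{p\in P}\mu_p(d)\theta_n(v_p(d)),
\qquad\text{so that}\quad F_P(\zeta_q)=\sum_{p\in P}\mu_p(d)\,\omega_q(v_p(d)).
\]
It converges for $|\zeta|<2$, and it is not identically zero, for otherwise $\sum_{p\in P}\mu_p(d)\iota(v_p(d))=0$. The finitely many $F_P$ have finitely many zeros in $[\frac14,\frac34]$, so there is a nondegenerate closed interval $I\subset(0,1)$ on which none vanishes. Let $\eta_0=\min_P\min_I|F_P|>0$ and $\tau=\frac{L-1}{L+1}$, so that $L=\frac{1+\tau}{1-\tau}$. For $x\in O$ and all $P,q$,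
\[
\Bigl|\sum_{p\in P}\mu_p(x)\omega_q(v_p(x))-F_P(\zeta_q)\Bigr|\le\sum_{p\le l}|\mu_p(x)-\mu_p(d)|+m\sum_{p\le l}\rho(v_p(x),v_p(d)).
\]
The right side is continuous in $x$, vanishes at $d$, and does not depend on $P$ and $q$. So there are open sets $U_i\ni d_i$ with $U_1\times U_2\times U_3\subset O$ such that
\begin{equation}\label{eq:tau}
\Bigl|\sum_{p\in P}\mu_p(x)\omega_q(v_p(x))-F_P(\zeta_q)\Bigr|\le\tau\eta_0\qquad(x\in U_1\times U_2\times U_3)
\end{equation}
for all $P$ and $q$. Uniformity matters: $P$ and $q$ can be chosen only after the $U_i$.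

\subsection*{Rigidity on slices}
To apply rigidity we need products of continua inside the $U_i$. By the definition of the topology of $\Gamma$ there are a finite set $\Lambda_0\subset\Lambda$, a number $\eta>0$ and, in case 2, an integer $q_0$ such that $d_{i,\alpha}=o_\alpha$ for $\alpha\notin\Lambda_0$, and such that $x\in\Gamma$ lies in $U_i$ whenever $x_\alpha=d_{i,\alpha}$ on $\Lambda_0$ and $\sup_{q,r}\|\lambda(x)-\lambda(d_i)\|_{q,r}<\eta$, where in case 2 the supremum is over $q\le q_0$ only.
\begin{itemize}
\item In case 1 fix $u_0\in(0,1)$ with $2u_0<\eta$, and put $\Lambda_1=\Lambda\setminus\Lambda_0$ and $K_\alpha=C_\alpha(u_0)$.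
\item In case 2 let $\Lambda_1$ be the set of $\alpha\notin\Lambda_0$ of class $>q_0$, and put $K_\alpha=C_\alpha$.
\end{itemize}
Let $\Pi_i$ be the set of points $x$ of finite type with $x_\alpha=d_{i,\alpha}$ for $\alpha\notin\Lambda_1$ and $x_\alpha\in K_\alpha$ for $\alpha\in\Lambda_1$. Then $d_i\in\Pi_i\subset U_i$; in case 1 this holds because $\|\lambda(x)-\lambda(d_i)\|_{q,r}\le2u_0$. Let $\Pi=\Pi_1\times\Pi_2\times\Pi_3$. Any two triples in $\Pi$ are joined within $\Pi$ by finitely many changes of a single coordinate $x_{i,\alpha}$, $\alpha\in\Lambda_1$. By Lemma~\ref{lem:gamma}(i), $\mu_p$ and $v_p$ are continuous functions of any finite number of these coordinates when the others are fixed.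

\begin{lemma}\label{lem:rigid}
Let $p\le l$ and $\alpha\in\Lambda$. Either $v_p(x)_\alpha$ is constant on $\Pi$, and we put $\sigma(p,\alpha)=0$, or $\alpha\in\Lambda_1$ and there is a unique $i=:\sigma(p,\alpha)\in\{1,2,3\}$ with $v_p(x)_\alpha=x_{i,\alpha}$ for all $x\in\Pi$.
\end{lemma}

\begin{proof}
Let $\alpha'\in\Lambda_1$, $\alpha'\ne\alpha$, and let only $x_{i,\alpha'}$ vary. Then $v_p(x)_\alpha$ is a continuous map $K_{\alpha'}\to C_\alpha\subset\mathbf C$. It is not the inclusion since $K_{\alpha'}\cap C_\alpha=\emptyset$, so it is constant by Theorem~\ref{thm:cook}. Hence $v_p(x)_\alpha$ is constant on $\Pi$ if $\alpha\notin\Lambda_1$, and otherwise it is a continuous function of $(x_{1,\alpha},x_{2,\alpha},x_{3,\alpha})\in K_\alpha^3$. Lemma~\ref{lem:proj} applies, as $K_\alpha$ is nondegenerate by \eqref{eq:heights}.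
\end{proof}

A priori all $v_p$ could be constant, with all information stored in the coefficients. But $l$ real coefficients can store at most $l$ dimensions.

\begin{lemma}\label{lem:dim}
For each $i\in\{1,2,3\}$ there are at most $l$ indices $\alpha\in\Lambda_1$ such that $\sigma(p,\alpha)\ne i$ for all $p$.
\end{lemma}

\begin{proof}
Suppose that $\Phi$ is a set of $l+1$ such indices. Let the coordinates $x_{i,\alpha}$, $\alpha\in\Phi$, vary over $Q=\prod_{\alpha\in\Phi}K_\alpha$, all others being as in $d$. By Lemma~\ref{lem:rigid} every coordinate of every $v_p$ is constant or copies a coordinate that does not vary, so all $v_p$ are constant. Since $g$ is injective in $x_i$, the continuous map $(\mu_p)_{p\le l}:Q\to\mathbb R^l$ is injective, hence an embedding. This contradicts Lemma~\ref{lem:PM}(ii).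
\end{proof}

\section{Approximate additivity}\label{sec:add}

We now pass to a set of coordinates on which the copying pattern $\sigma$ is the same everywhere, and prove the three facts that replace the hypotheses of the linear model: balanced triples have sums close to a compact set (Lemma~\ref{lem:add}), balanced triples exist in abundance (Lemma~\ref{lem:solve}), and $f$ keeps different heights apart (Lemma~\ref{lem:sep}).

\subsection*{A class with a constant pattern}
Fix $q$ with $\zeta_q\in I$ and, in case 2, $q>q_0$; this is possible since infinitely many $\zeta_q$ lie in $I$. Call a pair $(r,n)\in\mathbb N\times\mathcal N$ \emph{good} if both indices $\alpha=(q,r,n,\pm)$ lie in $\Lambda_1$ and for both of them each of $1,2,3$ is a value of $p\mapsto\sigma(p,\alpha)$. By the finiteness of $\Lambda_0$ and Lemma~\ref{lem:dim}, all but finitely many pairs are good. The \emph{pattern} of a pair is the map $p\mapsto(\sigma(p,(q,r,n,+)),\sigma(p,(q,r,n,-)))$, and there are finitely many patterns. In case 1 choose an infinite set $\mathcal R\subset\mathbb N$ such that the pairs $(r,1)$,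 $r\in\mathcal R$, are good and have the same pattern, and let $N_r=\{1\}$. In case 2 choose first for each $r$ an infinite set $N_r$ such that the pairs $(r,n)$, $n\in N_r$, are good and have the same pattern, and then an infinite set $\mathcal R$ of $r$ for which these patterns agree. Let $p\mapsto(\sigma_+(p),\sigma_-(p))$ be the common pattern. The sets $P_i^\pm=\{p:\sigma_\pm(p)=i\}$, $i=1,2,3$, are nonempty.

Let $\Lambda_2=\{(q,r,n,\pm):r\in\mathcal R,\ n\in N_r\}\subset\Lambda_1$; on $\Lambda_2$ the points $d_i$ are at the base points. For $k\ge0$ let $\Lambda_2^k$ consist of the indices in $\Lambda_2$ with $r>k$ in case 1, and with $n>k$ in case 2. Put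
\[
S_i^k=\{x\in\Pi_i:x_\alpha=d_{i,\alpha}\text{ for }\alpha\notin\Lambda_2^k\},\qquad S^k=S_1^k\times S_2^k\times S_3^k,
\]
and $S_i=S_i^0$, $S=S^0$. These sets decrease in $k$, $d_i\in S_i^k$, and each $\alpha$ lies in only finitely many $\Lambda_2^k$. For $x\in S_i$ define finitely supported sequences on $\mathcal R$ by
\[
y^\pm(x)_r=\sum_{n\in N_r}\lambda_{(q,r,n,\pm)}(x),\qquad y(x)=y^+(x)-y^-(x),
\]
and let $\operatorname{supp}x$ be the finite set of $r\in\mathcal R$ with $y^+(x)_r+y^-(x)_r>0$. For $x\in S$ put
\[
\gamma_i^\pm(x)=\sum_{p\in P_i^\pm}\mu_p(x)\,\omega_q(v_p(x)),\qquad\kappa_i=(1+\tau)|F_{P_i^+}(\zeta_q)| .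
\]
Since $\zeta_q\in I$, we have $|F_{P_i^+}(\zeta_q)|\ge\eta_0$, and \eqref{eq:tau} shows that $\gamma_i^+(x)$ differs from $F_{P_i^+}(\zeta_q)$ by at most $\tau|F_{P_i^+}(\zeta_q)|$. Hence
\begin{equation}\label{eq:kappa}
\gamma_i^+\text{ has constant sign on }S\quad\text{and}\quad\kappa_i/L\le|\gamma_i^+(x)|\le\kappa_i\qquad(x\in S).
\end{equation}
In Example~\ref{ex:ball}, $\sigma(p,\alpha)=p$ on $\Lambda_1$, $P_i^\pm=\{i\}$ and $\gamma_i^\pm(x)=\mu_i(x)\omega_q(x_i)$.

Let $x,b\in S$. By Lemma~\ref{lem:rigid}, $v_p(x)_\alpha=v_p(b)_\alpha$ unless $\alpha\in\Lambda_2$, $i=\sigma(p,\alpha)\ne0$ and $x_{i,\alpha}\ne b_{i,\alpha}$; in that case $v_p(x)_\alpha=x_{i,\alpha}$ and $v_p(b)_\alpha=b_{i,\alpha}$. So $s_{q',r}(v_p(x))=s_{q',r}(v_p(b))$ unless $q'=q$ and $r\in\mathcal R$, and for $r\in\mathcal R$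
\[
s_{q,r}(v_p(x))-s_{q,r}(v_p(b))=\sum_{i=1}^3\Bigl(1_{P_i^+}(p)\bigl(y^+(x_i)-y^+(b_i)\bigr)_r-1_{P_i^-}(p)\bigl(y^-(x_i)-y^-(b_i)\bigr)_r\Bigr).
\]
Multiplying by $\mu_p(x)\omega_q(v_p(x))$ and summing over $p$ gives, for $r\in\mathcal R$,
\begin{equation}\label{eq:entry}
\begin{aligned}
g(x)_{q,r}={}&\sum_p\mu_p(x)\omega_q(v_p(x))\,s_{q,r}(v_p(b))\\
&+\sum_{i=1}^3\Bigl(\gamma_i^+(x)\bigl(y^+(x_i)-y^+(b_i)\bigr)_r-\gamma_i^-(x)\bigl(y^-(x_i)-y^-(b_i)\bigr)_r\Bigr).
\end{aligned}
\end{equation}

\subsection*{Positive and negative heights have the same weight}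
The patterns $\sigma_+$ and $\sigma_-$ may differ, so $y^+$ and $y^-$ seem to enter \eqref{eq:entry} with unrelated weights. They are related because $h$ is defined on $E$, where equal positive and negative heights cancel.

\begin{lemma}\label{lem:pm}
$\gamma_i^+=\gamma_i^-$ on $S$ for $i=1,2,3$.
\end{lemma}

\begin{proof}
Let $b\in S$, and let $\delta=u_0$ in case 1 and $\delta=1$ in case 2. Choose distinct pairs $(r_j,n_j)$, $j\in\mathbb N$, with $r_j\in\mathcal R$, $n_j\in N_{r_j}$, such that $b_i$ is at the base point at both indices $(q,r_j,n_j,\pm)$; all but finitely many pairs qualify. Let $x^j\in S$ arise from $b$ by moving these two coordinates of $b_i$ to points of $K_{(q,r_j,n_j,\pm)}$ of height $\delta$, which exist by \eqref{eq:heights}. Each coordinate is moved for at most one $j$, so $x_i^j\to b_i$ in $M$. All signed heights of $x_i^j$ and $b_i$ agree, so $|\varphi(x_i^j)_{q',r}-\varphi(b_i)_{q',r}|\le\rho(x_i^j,b_i)\ell_{q',r}(b_i)$, and $e(x_i^j)\to e(b_i)$ by (Y2). Therefore $f(x_i^j)\to f(b_i)$ and $g(x^j)\to g(b)$, although $x^j_i$ does not converge to $b_i$ in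 $\Gamma$. The points $v_p(x^j)$ and $v_p(b)$ differ at most at the two moved indices, so $v_p(x^j)\to v_p(b)$ in $M$. By Lemma~\ref{lem:coef}, $\mu_p(x^j)\to\mu_p(b)$. Hence $\eta_j=\sum_p|\mu_p(x^j)\omega_q(v_p(x^j))-\mu_p(b)\omega_q(v_p(b))|\to0$ and $\gamma_i^\pm(x^j)\to\gamma_i^\pm(b)$. By \eqref{eq:entry},
\[
g(x^j)_{q,r_j}=\sum_p\mu_p(x^j)\omega_q(v_p(x^j))\,s_{q,r_j}(v_p(b))+\delta\bigl(\gamma_i^+(x^j)-\gamma_i^-(x^j)\bigr),
\]
while $g(b)_{q,r_j}=\sum_p\mu_p(b)\omega_q(v_p(b))s_{q,r_j}(v_p(b))$. Subtracting,
\[
\delta\,|\gamma_i^+(x^j)-\gamma_i^-(x^j)|\le\sup_r|g(x^j)_{q,r}-g(b)_{q,r}|+\eta_j\max_p\sup_r\ell_{q,r}(v_p(b)).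
\]
The right side tends to $0$ by (Y1) and because $v_p(b)\in\Gamma$. So $\gamma_i^+(b)=\gamma_i^-(b)$.
\end{proof}

We write $\gamma_i=\gamma_i^\pm$. For $x\in S$ let
\[
\Psi(x)=\gamma_1(x)y(x_1)+\gamma_2(x)y(x_2)+\gamma_3(x)y(x_3),
\]
regarded as an element of $Y$ supported on the entries $(q,r)$, $r\in\mathcal R$, and call $x$ \emph{balanced} if $\Psi(x)=0$. Balanced triples play the role of the triples with $y_1+y_2+y_3=0$ in \eqref{eq:model}.

\subsection*{Sums over balanced triples}
Let $w(x)=\sum_p\mu_p(x)e(v_p(d))$ for $x\in S$. It lies in the compact set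
\[
\Sigma=\Bigl\{\sum_p\mu_pe(v_p(d)):\tfrac1m\le|\mu_p|\le m\Bigr\}\subset E .
\]
Put $T=3h(\Sigma)$, a compact subset of $Z$. The coefficients $\mu_p(x)$ are not under control beyond their bounds, and $\Sigma$ absorbs this ignorance. The points $v_p(x)$ come close to $v_p(d)$ in $M$ when the coordinates that move are far out. Call a sequence $x^j\in S$ \emph{receding} if $x^j\in S^{k_j}$ with $k_j\to\infty$.

\begin{lemma}\label{lem:form}
If $(x^j)$ is receding, then $v_p(x^j)\to v_p(d)$ in $M$ for all $p$, and $g(x^j)-w(x^j)-(0,\Psi(x^j))\to0$ in $c_0\times Y$.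
\end{lemma}

\begin{proof}
The points $v_p(x^j)$ and $v_p(d)$ agree off $\Lambda_2^{k_j}$, and each $\alpha$ lies outside $\Lambda_2^{k_j}$ for large $j$. This gives the first claim. The $c_0$-component of the difference is $\sum_p\mu_p(x^j)(\iota(v_p(x^j))-\iota(v_p(d)))$, which tends to $0$. By \eqref{eq:entry} with $b=d$, where $y^\pm(d_i)=0$, and Lemma~\ref{lem:pm},
\[
g(x)_{q',r}-\Psi(x)_{q',r}=\sum_p\mu_p(x)\,\omega_{q'}(v_p(x))\,s_{q',r}(v_p(d))
\]
for $q'=q$, $r\in\mathcal R$. For the other entries this holds because $s_{q',r}(v_p(x))=s_{q',r}(v_p(d))$ and $\Psi(x)_{q',r}=0$. Subtracting $w(x)_{q',r}=\sum_p\mu_p(x)\omega_{q'}(v_p(d))s_{q',r}(v_p(d))$ leaves a sum whose $p$-th term is bounded by $m\,\rho(v_p(x),v_p(d))\,\ell_{q',r}(v_p(d))$. Apply (Y2) to each term.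
\end{proof}

\begin{lemma}\label{lem:add}
For every continuous seminorm $|\cdot|$ on $Z$ and every $\eta>0$ there is $k_\eta$ such that for each balanced $x\in S^{k_\eta}$ there is $\mathsf t\in T$ with $|f(x_1)+f(x_2)+f(x_3)-\mathsf t|<\eta$.
\end{lemma}

\begin{proof}
Otherwise there are balanced $x^k\in S^k$, $k\in\mathbb N$, for which no such $\mathsf t$ exists. Along a subsequence $w(x^k)\to w^*\in\Sigma$, so $g(x^k)\to w^*$ in $E$ by Lemma~\ref{lem:form}, and $\sum_if(x_i^k)=3h(g(x^k))\to3h(w^*)\in T$. This is a contradiction.
\end{proof}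

\subsection*{Existence of balanced triples}
In case 1 heights are limited by $u_0$, and we must keep track of their size. Put $t_0=u_0\min_i\kappa_i$, and for $0<t\le t_0$
\[
D_i^k(t)=\{x\in S_i^k:\kappa_i\,y^+(x)_r\le t\text{ and }\kappa_i\,y^-(x)_r\le t\text{ for all }r\in\mathcal R\}.
\]
These sets contain $d_i$, decrease in $k$ and increase in $t$, and $\kappa_i\|y(x)\|_\infty\le t$ on $D_i^k(t)$; they are the balls of the model. If $x\in S_i^k$ in case 1, all elements of $\operatorname{supp}x$ exceed $k$.

\begin{lemma}\label{lem:solve}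
Let $\{a,b,c\}=\{1,2,3\}$ and $k\ge0$.
\begin{itemize}
\item[(S0)] In case 2, for all $x_a\in S_a^k$ and $x_b\in S_b^k$ there is $x_c\in S_c^k$ with $(x_1,x_2,x_3)$ balanced.
\item[(S1)] In case 1, if $0<Lt\le t_0$ and $x_a\in D_a^k(t)$, $x_b\in D_b^k(t)$ have disjoint supports, there is $x_c\in D_c^k(Lt)$ with $\operatorname{supp}x_c\subset\operatorname{supp}x_a\cup\operatorname{supp}x_b$ and $(x_1,x_2,x_3)$ balanced.
\item[(S2)] In case 1, if $0<t\le t_0$ and $x_c\in D_c^k(t)$, there are $x_a\in D_a^k(Lt/2)$ and $x_b\in D_b^k(Lt/2)$ with $(x_1,x_2,x_3)$ balanced.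
\end{itemize}
\end{lemma}

In the model, (S1) says that a sum of disjointly supported vectors of norm $\le t$ has norm $\le t$, and (S2) says that $y=\frac12y+\frac12y$; the factor $L$ is the price of the varying weights. If only one $r$ is involved, (S0) and (S1) are the intermediate value theorem on a continuum. For several $r$ the equations are coupled, since the weights depend on all coordinates, and Lemma~\ref{lem:PM}(i) is needed.

\begin{proof}
For $r\in\mathcal R$, $n\in N_r$, $\alpha^\pm=(q,r,n,\pm)$ and $u>0$ with $u\le u_0$ in case 1 and $u\le n$ in case 2, let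
\[
\mathbf W_{r,n}(u)=\bigl(C_{\alpha^+}(u)\times\{o_{\alpha^-}\}\bigr)\cup\bigl(\{o_{\alpha^+}\}\times C_{\alpha^-}(u)\bigr)\subset K_{\alpha^+}\times K_{\alpha^-}.
\]
This is a union of two continua with a common point, hence a continuum. By \eqref{eq:heights} the signed height $\lambda_{\alpha^+}-\lambda_{\alpha^-}$ maps it onto $[-u,u]$, and both heights are at most $u$ on it. It is our substitute for the interval $[-u,u]$.

(S0) and (S1). Let $\Phi=\operatorname{supp}x_a\cup\operatorname{supp}x_b$. If $\Phi=\emptyset$ take $x_c=d_c$. Otherwise we choose $n_r$ and $u_r$ for $r\in\Phi$ with $(q,r,n_r,\pm)\in\Lambda_2^k$ and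
\begin{equation}\label{eq:room}
\kappa_cu_r/L\ge\kappa_a|y(x_a)_r|+\kappa_b|y(x_b)_r| .
\end{equation}
For (S0) take $u_r=n_r$ with $n_r\in N_r$, $n_r>k$, large enough. For (S1) take $n_r=1$ and $u_r=Lt/\kappa_c\le t_0/\kappa_c\le u_0$; then \eqref{eq:room} holds because at most one term on the right is nonzero, and it is at most $t$. Let $x_c$ be $d_c$ with the pairs of coordinates $(q,r,n_r,\pm)$, $r\in\Phi$, taken from $\mathbf W_{r,n_r}(u_r)$. Then $x_c\in S_c^k$, $\operatorname{supp}x_c\subset\Phi$, $y(x_c)_r$ is the signed height of the $r$-th pair, and for (S1) $x_c\in D_c^k(Lt)$. On $\prod_{r\in\Phi}\mathbf W_{r,n_r}(u_r)$ the functions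
\[
G_r=\operatorname{sgn}(\gamma_c)\Psi(x)_{q,r}=|\gamma_c(x)|\,y(x_c)_r+\operatorname{sgn}(\gamma_c)\bigl(\gamma_a(x)y(x_a)_r+\gamma_b(x)y(x_b)_r\bigr)
\]
are continuous. By \eqref{eq:kappa} and \eqref{eq:room}, $G_r\ge0$ where $y(x_c)_r=u_r$ and $G_r\le0$ where $y(x_c)_r=-u_r$. Lemma~\ref{lem:PM}(i) gives a common zero, and $\Psi(x)_{q,r}=0$ for $r\notin\Phi$ because all $y(x_i)_r$ vanish.

(S2) Let $\Phi=\operatorname{supp}x_c$. If $\Phi=\emptyset$ take $x_a=d_a$, $x_b=d_b$. Otherwise, for $i\in\{a,b\}$ put $u_i=Lt/(2\kappa_i)$, which is at most $t_0/\kappa_i\le u_0$ since $L\le2$, and let $x_i$ be $d_i$ with the pairs of coordinates $(q,r,1,\pm)$, $r\in\Phi$, taken from $\mathbf W_{r,1}(u_i)$. Then $x_i\in D_i^k(Lt/2)$. On the product of these $2|\Phi|$ continua consider the $2|\Phi|$ continuous functions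
\[
G_r^i=|\gamma_i(x)|\,y(x_i)_r+\tfrac12\operatorname{sgn}(\gamma_i)\gamma_c(x)y(x_c)_r\qquad(i\in\{a,b\},\ r\in\Phi).
\]
By \eqref{eq:kappa}, $|\gamma_i|u_i\ge\kappa_iu_i/L=t/2\ge\frac12|\gamma_c\,y(x_c)_r|$. So $G_r^i\ge0$ where $y(x_i)_r=u_i$ and $G_r^i\le0$ where $y(x_i)_r=-u_i$. At a common zero, $\Psi(x)_{q,r}=\operatorname{sgn}(\gamma_a)G_r^a+\operatorname{sgn}(\gamma_b)G_r^b=0$ for $r\in\Phi$, and the other entries vanish as before.
\end{proof}

\subsection*{Separation of heights}
In the model, additivity reduced the final contradiction to the continuity of $F^{-1}$ at one point. Here two sequences whose $f$-images approach each other need not converge, and $h^{-1}$ is not uniformly continuous. The remedy is to complete one sequence to balanced triples, whose barycenters do converge along a subsequence.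

\begin{lemma}\label{lem:sep}
Let $x^j,\bar x^j\in S_1^{k_j}$ with $k_j\to\infty$ and $f(x^j)-f(\bar x^j)\to0$ in $Z$. Assume that $x^j\in D_1^{k_j}(t_0/L)$ in case 1 and that $\sup_j\|y(x^j)\|_\infty<\infty$ in case 2. Then $\|y(x^j)-y(\bar x^j)\|_\infty\to0$.
\end{lemma}

\begin{proof}
The hypotheses pass to subsequences, so it suffices to prove the conclusion along a subsequence. In both cases $y(x^j)$ is bounded. By (S1) with $t=t_0/L$, or by (S0), there are $x_3^j\in S_3^{k_j}$ such that $\mathbf x^j=(x^j,d_2,x_3^j)$ is balanced; note that $d_2$ has empty support. Then $\gamma_1(\mathbf x^j)y(x^j)+\gamma_3(\mathbf x^j)y(x_3^j)=0$, so $y(x_3^j)$ is bounded by \eqref{eq:kappa}. Let $\bar{\mathbf x}^j=(\bar x^j,d_2,x_3^j)$. Both sequences of triples are receding. Pass to a subsequence with $\mu_p(\mathbf x^j)\to\mu_p^*$, and let $w^*=\sum_p\mu_p^*e(v_p(d))\in\Sigma$. By Lemma~\ref{lem:form}, $g(\mathbf x^j)\to w^*$. Hence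
\[
h(g(\bar{\mathbf x}^j))=h(g(\mathbf x^j))+\tfrac13\bigl(f(\bar x^j)-f(x^j)\bigr)\to h(w^*),
\]
and $g(\bar{\mathbf x}^j)\to w^*$ by the continuity of $h^{-1}$ at $h(w^*)$. Since $v_p(\bar{\mathbf x}^j)\to v_p(d)$, Lemma~\ref{lem:coef} gives $\mu_p(\bar{\mathbf x}^j)\to\mu_p^*$. Thus $\gamma_i(\mathbf x^j)$ and $\gamma_i(\bar{\mathbf x}^j)$ have the same limit, $w(\bar{\mathbf x}^j)\to w^*$, and $\Psi(\bar{\mathbf x}^j)\to0$ in $Y$ by Lemma~\ref{lem:form}, so uniformly in $r$ by (Y1). In the identity
\[
\begin{aligned}
\Psi(\bar{\mathbf x}^j)-\Psi(\mathbf x^j)={}&\gamma_1(\bar{\mathbf x}^j)\bigl(y(\bar x^j)-y(x^j)\bigr)+\bigl(\gamma_1(\bar{\mathbf x}^j)-\gamma_1(\mathbf x^j)\bigr)y(x^j)\\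
&+\bigl(\gamma_3(\bar{\mathbf x}^j)-\gamma_3(\mathbf x^j)\bigr)y(x_3^j)
\end{aligned}
\]
the left side and the last two terms tend to $0$ uniformly, and $|\gamma_1|\ge\kappa_1/L$.
\end{proof}

In case 1 we use this lemma in the following form.

\begin{lemma}\label{lem:noncompact}
In case 1 let $Z$ be a normed space and $0<t\le t_0/L$. Then there is $\eta>0$ such that for no $k$ is $f(D_1^k(t))$ covered by finitely many balls of radius $\eta$.
\end{lemma}

\begin{proof}
For $r\in\mathcal R$ let $z_r$ be $d_1$ with the coordinate $(q,r,1,+)$ moved to a point of $C_{(q,r,1,+)}(t/\kappa_1)$ of height $t/\kappa_1\le u_0$. Then $z_r\in D_1^k(t)$ for $k<r$, and $y(z_r)=(t/\kappa_1)\mathbf e_r$. If the lemma fails, then for each $\eta$ all but finitely many $f(z_r)$ lie in finitely many $\eta$-balls, so $\{f(z_r):r\in\mathcal R\}$ is totally bounded and there are $r_1<r_2<\cdots$ with $(f(z_{r_j}))_j$ Cauchy. Lemma~\ref{lem:sep} applies to $x^j=z_{r_j}$, $\bar x^j=z_{r_{j+1}}$, $k_j=r_j-1$, but $\|y(x^j)-y(\bar x^j)\|_\infty=t/\kappa_1$ for all $j$.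
\end{proof}

\section{Widths: proof of Theorem~\ref{thm:lc}}\label{sec:lc}

By Proposition~\ref{prop:borel}, $E_2$ is an absolute Borel set. Part (a) follows from part (b), since in a normed space an open ball about a point of $\Omega$ meets $\Omega$ in a nonempty bounded relatively open set. So let $Z$ be metrizable and locally convex, $h:E_2\to\Omega\subset Z$ a homeomorphism onto a convex set, and $\Omega_0\subset\Omega$ nonempty, relatively open and bounded. Choose $z_0\in h^{-1}(\Omega_0)$ and $x_0\in\Gamma$ and replace $h$ by $z\mapsto h(z+z_0-e(x_0))$. Then $U=f^{-1}(\Omega_0)$ is a nonempty open subset of $\Gamma$ and $f(U)$ is bounded. Apply Sections~\ref{sec:bary} and~\ref{sec:add} in case 2 with this $U$ and $L=2$.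

Let seminorms $|\cdot|_1\le|\cdot|_2\le\cdots$ define the topology of $Z$, extend them to the completion $\hat Z$, a Fr\'echet space, and let $B_j=\{z\in\hat Z:|z|_j\le1\}$. Let $\mathcal K$ be the closed convex hull of $3(T-T)$ in $\hat Z$. It is compact, because in a complete metrizable locally convex space the closed convex hull of a compact set is compact (for Banach spaces this is Mazur's theorem).

Fix $j$, let $\eta=1/j$, let $k\ge j$ be at least the number $k_\eta$ of Lemma~\ref{lem:add} for $|\cdot|_j$, and put $A_i=f(S_i^k)\subset f(U)$. We repeat the width argument of Model A. Let $\xi$ be a linear functional on $\hat Z$ with $|\xi|\le|\cdot|_j$. For nonempty $A\subset\hat Z$ let $\operatorname{wid}A=\sup\xi(A)+\sup(-\xi)(A)=\sup\xi(A-A)\ge0$. The widths of the $A_i$ are finite because $f(U)$ is bounded; this is the only use of the hypothesis on $\Omega_0$. Let $\{a,b,c\}=\{1,2,3\}$. By (S0) and Lemma~\ref{lem:add}, for all $z_a\in A_a$, $z_b\in A_b$ there are $z_c\in A_c$ and $\mathsf t\in T$ with $|z_a+z_b+z_c-\mathsf t|_j<\eta$. Hence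
\[
\sup\xi(A_a)+\sup\xi(A_b)\le\sup\xi(T)+\sup(-\xi)(A_c)+\eta ,
\]
and the same holds with $\xi$ and $-\xi$ interchanged. Adding the two inequalities gives $\operatorname{wid}A_a+\operatorname{wid}A_b\le\operatorname{wid}T+\operatorname{wid}A_c+2\eta$. Summing over the three choices of $c$,
\[
2\sum_i\operatorname{wid}A_i\le3\operatorname{wid}T+\sum_i\operatorname{wid}A_i+6\eta .
\]
Since the widths are finite and nonnegative,
\begin{equation}\label{eq:width}
\sup\xi(A_1-A_1)\le3\sup\xi(T-T)+6\eta=\sup\xi(\mathcal K)+6\eta .
\end{equation}

We claim that $A_1-A_1\subset\mathcal K+6\eta B_j$. This set is convex, and it is closed as the sum of a compact and a closed set. If $z\in A_1-A_1$ lies outside, the Hahn--Banach theorem gives a continuous functional $\xi_0$ with $\xi_0(z)>\sup\xi_0(\mathcal K)+6\eta\sup\xi_0(B_j)$. Then $\sup\xi_0(B_j)$ is finite. It is positive, for otherwise $\xi_0$ vanishes on the symmetric absorbing set $B_j$, so $\xi_0=0$, and the inequality reads $0>0$. The functional $\xi=\xi_0/\sup\xi_0(B_j)$ satisfies $|\xi|\le|\cdot|_j$ and violates \eqref{eq:width}.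

For $r\in\mathcal R$ let $z_r\in S_1^k$ be $d_1$ with one coordinate $(q,r,n,+)$, $n\in N_r$, $n>k$, moved to a point of height $1$; then $y(z_r)=\mathbf e_r$. The compact set $\mathcal K$ is covered by finitely many translates of $\eta B_j$, so the infinitely many differences $f(z_r)-f(d_1)\in\mathcal K+6\eta B_j$ lie in finitely many translates of $7\eta B_j$. Hence there are $r\ne r'$ with $|f(z_r)-f(z_{r'})|_j\le14/j$. Call these two points $x^j,\bar x^j\in S_1^{k_j}$, where $k_j=k\ge j$. For $i\le j$ we have $|f(x^j)-f(\bar x^j)|_i\le14/j$, so $f(x^j)-f(\bar x^j)\to0$ in $Z$, while $\|y(x^j)\|_\infty=\|y(x^j)-y(\bar x^j)\|_\infty=1$. This contradicts Lemma~\ref{lem:sep} and proves Theorem~\ref{thm:lc}.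

\section{Hilbert space: proof of Theorem~\ref{thm:normed}(a)}\label{sec:hilbert}

By Proposition~\ref{prop:borel}, $E_1$ is an absolute Borel set. Part (a) is contained in part (b), but orthogonality gives a short direct proof that shows how (S1) and (S2) work together. In case 1 the statement (S0) is not available, because heights are bounded by $u_0$; sizes have to be compared at different scales $t$.

Let $h:E_1\to\Omega$ be a homeomorphism onto a convex subset of a Hilbert space $H$. Replacing $H$ by the closed span of the separable set $\Omega$, we may assume that $H$ is separable; let $X_1\subset X_2\subset\cdots$ be finite-dimensional subspaces with dense union. By continuity of $f$ choose $U$ and $B$ with $\|f\|\le B$ on $U$, and apply Sections~\ref{sec:bary} and~\ref{sec:add} with $L=2^{1/4}$. To remove the compact error $T$, we measure sizes modulo finite-dimensional subspaces: for $0<t\le t_0$ put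
\[
V_i(t;J,k)=\sup_{x\in D_i^k(t)}\operatorname{dist}(f(x),X_J),\qquad V_i(t)=\inf_{J,k}V_i(t;J,k)\in[0,B].
\]
The numbers $V_i(t;J,k)$ are nonincreasing in $J$ and in $k$, so the infimum may be taken over large $J$ and $k$ only. For $\eta>0$ let $k_\eta$ be as in Lemma~\ref{lem:add} for the norm, and let $J_\eta$ be such that $\operatorname{dist}(\mathsf t,X_J)\le\eta$ for all $\mathsf t\in T$ and $J\ge J_\eta$; it exists because $T$ is compact and the functions $\operatorname{dist}(\cdot,X_J)$ are $1$-Lipschitz and decrease to $0$. If $\pi$ is the orthogonal projection onto $X_J^\perp$, then $\|\pi z\|=\operatorname{dist}(z,X_J)$, and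
\begin{equation}\label{eq:proj}
\|\pi f(x_1)+\pi f(x_2)+\pi f(x_3)\|\le2\eta\quad\text{for }J\ge J_\eta\text{ and balanced }x\in S^{k_\eta}.
\end{equation}

\begin{lemma}\label{lem:V}
Let $\{a,b,c\}=\{1,2,3\}$.
\begin{itemize}
\item[(V1)] $V_c(Lt)^2\ge V_a(t)^2+V_b(t)^2$ if $0<Lt\le t_0$.
\item[(V2)] $V_c(t)\le V_a(Lt/2)+V_b(Lt/2)$ if $0<t\le t_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(V1) We need points with disjoint supports and almost orthogonal images; both properties come from choosing the second point much farther out than the first. For $j\in\mathbb N$ and $i\in\{a,b\}$ we have $V_i(t;j,j)\ge V_i(t)$, so there is $x_i^j\in D_i^j(t)$ with $\operatorname{dist}(f(x_i^j),X_j)\ge V_i(t)-\frac1j$. The bounded sequence $f(x_b^j)$ converges weakly to some $z^*\in H$ along a subsequence. Let $\eta>0$, let $J\ge J_\eta$ be so large that $\operatorname{dist}(z^*,X_J)\le\eta$, let $\pi$ be the projection onto $X_J^\perp$, and let $k\ge\max(J,k_\eta)$. Fix $j\ge k$ with $\frac1j\le\eta$ and put $z_a=\pi f(x_a^j)$. As $X_J\subset X_j$, we have $V_a(t)-\eta\le\|z_a\|\le B$. Choose $j'\ge j$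 in the subsequence, larger than all elements of $\operatorname{supp}x_a^j$, such that $z_b=\pi f(x_b^{j'})$ satisfies $|\langle z_b,z_a\rangle|\le|\langle\pi z^*,z_a\rangle|+\eta\le\eta B+\eta$. Also $\|z_b\|\ge V_b(t)-\eta$. The points $x_a^j\in D_a^k(t)$ and $x_b^{j'}\in D_b^k(t)$ have disjoint supports, since the elements of $\operatorname{supp}x_b^{j'}$ exceed $j'$. By (S1) there is $x_c\in D_c^k(Lt)$ completing them to a balanced triple, and by \eqref{eq:proj} $V_c(Lt;J,k)\ge\|\pi f(x_c)\|\ge\|z_a+z_b\|-2\eta$. Therefore
\[
\bigl(V_c(Lt;J,k)+2\eta\bigr)^2\ge\max(V_a(t)-\eta,0)^2+\max(V_b(t)-\eta,0)^2-2\eta(B+1).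
\]
This holds for all large $J$ and all $k\ge\max(J,k_\eta)$, so it holds with $V_c(Lt)$ on the left. Let $\eta\to0$.

(V2) Let $\eta>0$ and choose $J\ge J_\eta$, $k\ge k_\eta$ with $V_i(Lt/2;J,k)\le V_i(Lt/2)+\eta$ for $i=a,b$. For $x_c\in D_c^k(t)$ take $x_a,x_b$ as in (S2). By \eqref{eq:proj}, $\|\pi f(x_c)\|\le\|\pi f(x_a)\|+\|\pi f(x_b)\|+2\eta$. Hence $V_c(t)\le V_a(Lt/2)+V_b(Lt/2)+4\eta$.
\end{proof}

Let $\mathcal V=V_1^2+V_2^2+V_3^2$. Summing (V1) over $c$ gives $\mathcal V(Lt)\ge2\mathcal V(t)$ for $Lt\le t_0$. Squaring (V2), using $(\alpha+\beta)^2\le2\alpha^2+2\beta^2$ for real $\alpha,\beta$, and summing over $c$ gives $\mathcal V(t)\le4\mathcal V(Lt/2)$ for $t\le t_0$. If $L$ were $1$, the first inequality alone would force $\mathcal V=0$. For $L>1$ it says that $\mathcal V$ grows fast, and the second inequality forbids this. Since $L^4=2$, the number $t_1=t_0L^{-3}$ equals $Lt_0/2$, and three applications of the first inequality and one of the second give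
\[
8\,\mathcal V(t_1)\le\mathcal V(t_0)\le4\,\mathcal V(t_1).
\]
So $V_1(t_1)=0$. Given $\eta>0$, there are $J,k$ with $V_1(t_1;J,k)<\eta$. Then every point of $f(D_1^k(t_1))$ is within $\eta$ of its projection onto $X_J$, which lies in the compact ball of radius $B$ of $X_J$. Thus $f(D_1^k(t_1))$ is covered by finitely many balls of radius $2\eta$. As $t_1\le t_0/L$, this contradicts Lemma~\ref{lem:noncompact} and proves Theorem~\ref{thm:normed}(a).

\section{Finite cotype: proof of Theorem~\ref{thm:normed}(b)}\label{sec:cotype}

Let $h:E_1\to\Omega\subset Z$ be a homeomorphism onto a convex subset of a normed space whose completion has cotype $s<\infty$ with constant $C$. Bounding the average in the definition by the maximum, we get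
\begin{equation}\label{eq:cotype}
\max_{\epsilon\in\{\pm1\}^N}\Bigl\|\sum_{j\le N}\epsilon_jz_j\Bigr\|\ge C^{-1}N^{1/s}\min_j\|z_j\|\qquad(z_1,\dots,z_N\in Z).
\end{equation}
Two things change. Projections are no longer available to remove $T$, so we measure sizes by distances within large separated families, on which $T$ cancels by the pigeonhole principle. And the gain in \eqref{eq:cotype} appears only for large $N$, so (S1) must be iterated to add $N$ points. Fix $\nu\in\mathbb N$ such that $N=2^\nu$ satisfies $C^{-1}N^{1/s}>6$, and let $L=2^{1/(\nu+2)}$. Choose $U$ and $B$ with $\|f\|\le B$ on $U$, apply Sections~\ref{sec:bary} and~\ref{sec:add}, and let $k_\eta$ be as in Lemma~\ref{lem:add} for the norm. We use Ramsey's theorem: for all $c_0,n\in\mathbb N$ there is $n'$ such that for every coloring with $c_0$ colors of the pairs from a set of $n'$ elements, some $n$ elements have all their pairs of one color.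

\subsection*{Separation numbers}
A finite family of points of $\Gamma$ is \emph{$\beta$-separated} if the images under $f$ of any two members are at distance at least $\beta$. For $0<t\le t_0$ let $\beta_i(t)\in[0,2B]$ be the supremum of all $\beta\ge0$ such that for all $k,n\in\mathbb N$ the set $D_i^k(t)$ contains a $\beta$-separated family of $n$ points, and let $\beta(t)=\max_i\beta_i(t)$. These functions are nondecreasing. Since $D_i^k(t)$ decreases in $k$, we have:
\begin{itemize}
\item[($*$)] If for infinitely many $k$ the set $D_i^k(t)$ contains a $\beta$-separated family of $k$ points, then $\beta_i(t)\ge\beta$.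
\end{itemize}

\begin{lemma}\label{lem:beta}
\begin{itemize}
\item[(B1)] $\beta(t)\le2\beta(Lt/2)$ if $0<t\le t_0$.
\item[(B2)] $\beta(t)\le\min_i\beta_i(Lt)$ if $0<Lt\le t_0$.
\item[(B3)] $\beta(t)>0$ if $0<t\le t_0/L$.
\end{itemize}
\end{lemma}

\begin{proof}
For $\eta>0$ fix a partition of $T$ into finitely many cells of diameter at most $\eta$. If $(x_1^u,x_2^u,x_3^u)$ and $(x_1^{u'},x_2^{u'},x_3^{u'})$ are balanced triples in $S^{k_\eta}$ whose points $\mathsf t_u,\mathsf t_{u'}\in T$ from Lemma~\ref{lem:add} lie in the same cell, then
\begin{equation}\label{eq:cell}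
\Bigl\|\sum_{i=1}^3\bigl(f(x_i^u)-f(x_i^{u'})\bigr)\Bigr\|\le3\eta .
\end{equation}

(B1) We show $\beta_c(t)\le\beta_a(Lt/2)+\beta_b(Lt/2)$ for $\{a,b,c\}=\{1,2,3\}$. Let $0\le\beta'<\beta_c(t)$; if $\beta_c(t)=0$ there is nothing to prove. Let $\eta>0$ and $k\ge\max(k_\eta,2)$. Take a $\beta'$-separated family $(x_c^u)_u$ in $D_c^k(t)$ and complete each member by (S2) with points $x_a^u\in D_a^k(Lt/2)$, $x_b^u\in D_b^k(Lt/2)$. Color a pair $\{u,u'\}$ by the integer parts $(j,j')$ of $\|f(x_a^u)-f(x_a^{u'})\|/\eta$ and $\|f(x_b^u)-f(x_b^{u'})\|/\eta$; there are at most $(2B/\eta+1)^2$ colors. If the family is large enough, the pigeonhole principle gives a large subfamily with all $\mathsf t_u$ in one cell, and Ramsey's theorem gives $k$ indices in it whose pairs have one color $(j,j')$. By \eqref{eq:cell}, $\beta'\le(j+1)\eta+(j'+1)\eta+3\eta$. One color $(j,j')$ occurs for infinitely many $k$, and for it ($*$) gives $\beta_a(Lt/2)\ge j\eta$ and $\beta_b(Lt/2)\ge j'\eta$. So $\beta'\le\beta_a(Lt/2)+\beta_b(Lt/2)+5\eta$. Let $\eta\to0$ and $\beta'\to\beta_c(t)$.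

(B2) We show $\beta_a(t)\le\beta_c(Lt)$ for all $a,c$. For $a=c$ this is monotonicity. For $a\ne c$ let $b$ be the third index, $0\le\beta'<\beta_a(t)$, $\eta>0$ and $k\ge k_\eta$. Take a large $\beta'$-separated family $(x_a^u)_u$ in $D_a^k(t)$, and apply (S1) to $x_a^u$ and $d_b$, which has empty support, to get $x_c^u\in D_c^k(Lt)$. Choose $k$ indices with $\mathsf t_u$ in one cell. By \eqref{eq:cell}, in which the terms of index $b$ vanish, the corresponding $x_c^u$ are $(\beta'-3\eta)$-separated. By ($*$), $\beta_c(Lt)\ge\beta'-3\eta$.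

(B3) Suppose $\beta_1(t)=0$. For each $\eta>0$ there are $k,n$ such that $D_1^k(t)$ contains no $\eta$-separated family of $n$ points. A maximal $\eta$-separated family is then finite, and the $\eta$-balls about its images cover $f(D_1^k(t))$. This contradicts Lemma~\ref{lem:noncompact}.
\end{proof}

\subsection*{Adding $N$ points along a tree}
Put $t=t_0L^{-\nu}$. Consider the binary tree of depth $\nu$ in which the root has type $1$ and the two children of a node of type $c$ have the two other types. Let $i_1,\dots,i_N$ be the types of the leaves. Let $\mathcal T$ be the set of all sums $\sum_\omega(-1)^{\operatorname{depth}(\omega)}\mathsf t_\omega$, taken over the $N-1$ nodes $\omega$ that are not leaves, with $\mathsf t_\omega\in T$; it is compact.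

\begin{lemma}\label{lem:tree}
Let $\eta>0$, $k\ge k_\eta$, and let $x_j\in D_{i_j}^k(t)$ $(j\le N)$ have pairwise disjoint supports. Then there are $x_*\in D_1^k(t_0)$ and $\mathsf s\in\mathcal T$ with
\[
\Bigl\|f(x_*)-(-1)^\nu\sum_{j\le N}f(x_j)-\mathsf s\Bigr\|\le N\eta .
\]
\end{lemma}

\begin{proof}
Place $x_j$ at the $j$-th leaf. Going up the tree, we attach to each node $\omega$ of type $c$ and depth $\nu-n$ a point $x_\omega\in D_c^k(L^nt)$ whose support lies in the union of the supports at the leaves above which $\omega$ lies. If this is done for the children $\omega',\omega''$ of $\omega$, their supports are disjoint and $L\cdot L^{n-1}t\le t_0$, so (S1) provides $x_\omega$. By Lemma~\ref{lem:add}, $f(x_\omega)=\mathsf t_\omega-f(x_{\omega'})-f(x_{\omega''})$ up to an error of norm less than $\eta$, with $\mathsf t_\omega\in T$. Start with the point $x_*$ at the root, which lies in $D_1^k(L^\nu t)=D_1^k(t_0)$, and substitute these relations level by level. Each level changes the sign, so $\mathsf t_\omega$ appears with the sign $(-1)^{\operatorname{depth}(\omega)}$ and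 the leaves with the sign $(-1)^\nu$, and there are $N-1$ errors. For $\nu=2$, for instance, $f(x_*)$ is within $3\eta$ of $\mathsf t_\omega-\mathsf t_{\omega'}-\mathsf t_{\omega''}+\sum_{j\le4}f(x_j)$.
\end{proof}

The term $\mathsf s$ depends on the choice of all $N$ points. To cancel it we need many choices at each leaf, independent of one another, for which $\mathsf s$ is almost the same.

\begin{lemma}\label{lem:box}
For all $c_0,n,N\in\mathbb N$ there is $n'$ such that for every coloring of $\{1,\dots,n'\}^N$ with $c_0$ colors there is a box $A_1\times\dots\times A_N$ of one color with $|A_j|=n$ for all $j$.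
\end{lemma}

\begin{proof}
For $N=1$ take $n'=c_0n$. Let $n''$ work for $N-1$, let $c_1$ be the number of colorings of $\{1,\dots,n''\}^{N-1}$, and let $n'=\max(n'',c_1n)$. Each value of the last coordinate induces a coloring of $\{1,\dots,n''\}^{N-1}$, and some $n$ values induce the same one. Let $A_N$ be the set of these values and apply the case $N-1$ to their common coloring.
\end{proof}

\subsection*{The contradiction}
Let $\beta=\beta(t/L)$, which is positive by (B3). Since $L^{\nu+2}=2$, we have $Lt_0/2=t/L$, so (B1) and (B2) give
\begin{equation}\label{eq:scales}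
\beta_1(t_0)\le2\beta,\qquad\beta_i(t)\ge\beta\quad(i=1,2,3).
\end{equation}
Thus separations at the leaves are at least about $\beta$ and separations at the root at most about $2\beta$. We construct $N$ vectors of norm about $\beta$ or more all of whose subsums are differences at the root. Fix $\eta>0$ with $\eta\le\beta/20$ and $2(3N+1)\eta\le\beta$, and a partition of $\mathcal T$ into finitely many cells of diameter at most $\eta$.

Let $k\ge\max(k_\eta,2)$. Let $n$ be Ramsey's number for $k$ elements and $(2BN/\eta+1)^{2^N}$ colors (rounded down), and let $n'$ be given by Lemma~\ref{lem:box} for $n$, $N$ and the number of cells. By \eqref{eq:scales} choose successively, for $j=1,\dots,N$, a $(\beta-\eta)$-separated family $(x_j^u)_{u\le n'}$ in $D_{i_j}^{k_j}(t)$, where $k_1=k$ and $k_j\ge k$ is at least every element of the supports in the preceding families. Points from different families have disjoint supports. For $\mathbf u=(u_1,\dots,u_N)\in\{1,\dots,n'\}^N$ let $x_*(\mathbf u)\in D_1^k(t_0)$ and $\mathsf s(\mathbf u)\in\mathcal T$ be given by Lemma~\ref{lem:tree} for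 the points $x_j^{u_j}$. Color $\mathbf u$ by the cell of $\mathsf s(\mathbf u)$, and take a box of one color with sides $A_j=\{u_j(1),\dots,u_j(n)\}$. For $v<v'$ in $\{1,\dots,n\}$ put
\[
z_j(v,v')=f\bigl(x_j^{u_j(v)}\bigr)-f\bigl(x_j^{u_j(v')}\bigr),\qquad\text{so that }\ \beta-\eta\le\|z_j(v,v')\|\le2B .
\]
Color the pair $\{v,v'\}$ by the family $(m_\epsilon)_{\epsilon\in\{0,1\}^N}$ of integer parts of $\|\sum_j\epsilon_jz_j(v,v')\|/\eta$. By the choice of $n$ there is a set $A$ of $k$ indices all of whose pairs have the same color $(m_\epsilon)_\epsilon$. Fix $\epsilon\in\{0,1\}^N$, and for $v\in A$ let $\mathbf u^v$ be the point of the box with $j$-th coordinate $u_j(v)$ if $\epsilon_j=1$ and $u_j(1)$ if $\epsilon_j=0$. For $v<v'$ in $A$, Lemma~\ref{lem:tree} and $\|\mathsf s(\mathbf u^v)-\mathsf s(\mathbf u^{v'})\|\le\eta$ give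
\[
\bigl\|f(x_*(\mathbf u^v))-f(x_*(\mathbf u^{v'}))\bigr\|\ge\Bigl\|\sum_j\epsilon_jz_j(v,v')\Bigr\|-(2N+1)\eta\ge m_\epsilon\eta-3N\eta .
\]
So for every $\epsilon$ the set $D_1^k(t_0)$ contains an $(m_\epsilon\eta-3N\eta)$-separated family of $k$ points.

The number of colors does not depend on $k$, so one color $(m_\epsilon)_\epsilon$ occurs for infinitely many $k$. For it, ($*$) and \eqref{eq:scales} give $m_\epsilon\eta-3N\eta\le\beta_1(t_0)\le2\beta$ for all $\epsilon$. Take one such $k$ and one pair $v<v'$ in $A$, and let $z_j=z_j(v,v')$. Then $\|z_j\|\ge\beta-\eta\ge\frac{19}{20}\beta$, and $\|\sum_j\epsilon_jz_j\|<(m_\epsilon+1)\eta\le2\beta+(3N+1)\eta$ for $\epsilon\in\{0,1\}^N$. A sum with signs $\pm1$ is a difference of two such subsums, so its norm is at most $4\beta+2(3N+1)\eta\le5\beta$. Now \eqref{eq:cotype} gives $C^{-1}N^{1/s}\cdot\frac{19}{20}\le5$, that is, $C^{-1}N^{1/s}\le\frac{100}{19}<6$. This contradicts the choice of $N$ and completes the proof of Theorem~\ref{thm:normed}.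

\begin{thebibliography}{9}

\bibitem{Cook} H. Cook, Fund. Math. 60 (1967), 241--249.

\bibitem{Eng} Engelking, \emph{Dimension Theory}.

\bibitem{IDT} \emph{Infinite-Dimensional Topology}, \texttt{https://staff.fnwi.uva.nl/j.vanmill/papers/papers2002/dijkstra.pdf}.

\bibitem{PT} Pultr and Trnkov\'a, \emph{Combinatorial, Algebraic and Topological Representations of Groups, Semigroups and Categories}.

\end{thebibliography}
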